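# Fibers of products of one-parameter subgroups over the totally nonnegative cells

## 1. A $3\times 3$ matrix as a product of four elementary ones

Write
$$x_1(t)=\begin{pmatrix}1&t&0\\0&1&0\\0&0&1\end{pmatrix},\qquad x_2(t)=\begin{pmatrix}1&0&0\\0&1&t\\0&0&1\end{pmatrix},\qquad p(a,b,c)=\begin{pmatrix}1&a&c\\0&1&b\\0&0&1\end{pmatrix}.$$
In how many ways can a given $p(a,b,c)$ be written as $x_1(t_1)x_2(t_2)x_1(t_3)x_2(t_4)$ with all $t_j\ge 0$? Multiplying out gives three equations,
$$t_1+t_3=a,\qquad t_2+t_4=b,\qquad t_1t_2+t_1t_4+t_3t_4=c .$$
Since $(t_1+t_3)(t_2+t_4)-(t_1t_2+t_1t_4+t_3t_4)=t_2t_3$, the third equation can be replaced, and the system becomes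
$$t_1+t_3=a,\qquad t_2+t_4=b,\qquad t_2t_3=ab-c. \tag{1}$$
The first two equations eliminate $t_1=a-t_3$ and $t_4=b-t_2$. The set of solutions is therefore the level set $\{t_2t_3=ab-c\}$ inside the rectangle $0\le t_2\le b$, $0\le t_3\le a$.

On this rectangle $t_2t_3$ takes exactly the values in $[0,ab]$. So $p(a,b,c)$ is reached if and only if $a,b\ge0$ and $0\le c\le ab$. The minors of $p(a,b,c)$ are $0,1,a,b,c$ and $ab-c$, so the matrices reached are exactly those with all minors nonnegative. Here are all the solution sets.

* If $a=b=0$ (so $c=0$), the set is the point $0$.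
* If $a>0$, $b=0$ (so $c=0$), then $t_2=t_4=0$ and $t_1+t_3=a$: a segment. Its endpoints have zero sets $\{1,2,4\}$ and $\{2,3,4\}$, and its inside has zero set $\{2,4\}$. The case $a=0$, $b>0$ is similar.
* If $a,b>0$ and $c=0$, then $t_2t_3=ab$ forces $t_2=b$, $t_3=a$: a point, with zero set $\{1,4\}$.
* If $a,b>0$ and $0<c<ab$, put $D=ab-c$. The set is an arc of the hyperbola $t_2t_3=D$. It runs from the point with $t_3=a$, $t_2=D/a$, where $t_1=0$, to the point with $t_2=b$, $t_3=D/b$, where $t_4=0$. It is a segment whose endpoints have zero sets $\{1\}$ and $\{4\}$ and whose inside has zero set $\emptyset$.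
* If $a,b>0$ and $c=ab$, then $t_2t_3=0$: two sides of the rectangle, forming a letter L. Listed along the L, the zero sets are
$$\{1,2\},\quad \{2\},\quad \{2,3\},\quad \{3\},\quad \{3,4\}, \tag{2}$$
where the sets with two elements are the points $(0,0,a,b)$, $(a,0,0,b)$, $(a,b,0,0)$ and the others are open segments.

Every solution set is a cell complex whose cells are recorded by which coordinates vanish, and the combinatorial type does not depend on $(a,b,c)$ within one of the cases. The zero sets that occur also follow a rule. In (2), delete the listed positions from the word $1212$. What remains is $12$, $112$, $12$, $122$, $12$: each of these words becomes $12$ when repeated neighbors are merged.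

Does this hold for all words and all groups of this kind? Is the solution set always a complex of honest closed cells, and can it be read off from the word alone? A conjecture of Davis, Hersh and Miller, whose source is "Fibers of Maps to Totally Nonnegative Spaces" (https://pages.uoregon.edu/plhersh/MIT-Dec5-2025.pdf), says yes and names the complex. These notes prove it.

## 2. Totally nonnegative cells, Demazure products and subword complexes

**Setting.** Let $G$ be (the group of real points of) a semisimple algebraic group split over $\mathbb R$, for example $SL_n(\mathbb R)$. Let $B=TU$ be a Borel subgroup with unipotent radical $U$, let $B^-=TU^-$ be the opposite Borel subgroup, and let $W$ be the Weyl group with simple reflections $s_1,\dots,s_r$ and length $\ell$. With Chevalley generators $e_i,f_i$ put $x_i(t)=\exp(te_i)$ and $y_i(a)=\exp(af_i)$. Let $\varphi_i:SL_2(\mathbb R)\to G$ be the homomorphism attached to the simple root $\alpha_i$, so that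
$$\varphi_i\begin{pmatrix}1&t\\0&1\end{pmatrix}=x_i(t),\qquad \varphi_i\begin{pmatrix}1&0\\a&1\end{pmatrix}=y_i(a),\qquad \dot s_i:=\varphi_i\begin{pmatrix}0&1\\-1&0\end{pmatrix}.$$
In type A, $x_i(t)$ is the identity matrix with an extra entry $t$ in position $(i,i+1)$.

**Cells.** A real matrix is totally nonnegative if all its minors are nonnegative, and $U_{\ge0}$ is the totally nonnegative part of $U$. By results of Whitney and Lusztig, $U_{\ge0}$ consists of the finite products of the $x_i(t)$ with $t\ge0$, and it is the disjoint union of the cells
$$U(w)=\{x_{j_1}(t_1)\cdots x_{j_\ell}(t_\ell):t_1,\dots,t_\ell>0\},\qquad w\in W,$$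
where $(j_1,\dots,j_\ell)$ is any reduced word of $w$; the cell does not depend on which one. In $SL_3$ the cases of Section 1 are the cells. For instance $U(s_1s_2)$ consists of $x_1(a)x_2(b)=p(a,b,ab)$ with $a,b>0$. Also $U(s_2s_1)$ is $\{c=0;\ a,b>0\}$, and the longest element $w_0=s_1s_2s_1$ has $U(w_0)=\{a,b>0,\ 0<c<ab\}$.

**The map.** Fix a word $Q=(i_1,\dots,i_d)$ and let
$$f=f_Q:\mathbb R^d\to U,\qquad (t_1,\dots,t_d)\mapsto x_{i_1}(t_1)\cdots x_{i_d}(t_d).$$
Write $[d]=\{1,\dots,d\}$, $Z(t)=\{j:t_j=0\}$ and $Y_p=Y_p(Q)=f^{-1}(p)\cap\mathbb R^d_{\ge0}$. For $F\subseteq[d]$ let $S_F=\{t\in Y_p:Z(t)=F\}$. The nonempty sets $S_F$ partition $Y_p$.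

**Demazure product.** $\delta(Q)\in W$ is the product of $Q$ in the 0-Hecke monoid, where $s_i\cdot s_i=s_i$. Concretely, $s_i*v=\max(v,s_iv)$ in Bruhat order, and $\delta(Q)=s_{i_1}*\delta(Q')$ with $Q'=(i_2,\dots,i_d)$; the empty word has $\delta=e$. For example $\delta(1,1,2)=s_1*(s_1*s_2)=s_1*s_1s_2=s_1s_2$, and $\delta(1,2,1,2)=s_1*w_0=w_0$. For a reduced word the length goes up at every step, so $\delta$ is the ordinary product. If we read $Q$ from the right and keep exactly the letters at which the element goes up, we get a reduced word for $\delta(Q)$ inside $Q$. The image $f(\mathbb R^d_{\ge0})$ is the union of the cells $U(w)$ with $w\le\delta(Q)$.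

**Subword complex (Knutson–Miller).** Let $Q\setminus F$ be the subword of $Q$ on the positions $[d]\setminus F$. The faces of $\Delta(Q,w)$ are the sets $F\subseteq[d]$ such that $Q\setminus F$ contains a reduced word for $w$. We use the following from Knutson–Miller: for $w\le\delta(Q)$, $\Delta(Q,w)$ is pure of dimension $d-\ell(w)-1$ and is a ball or a sphere. It is a sphere exactly when $w=\delta(Q)$. A face $F$ is interior (not on the boundary) exactly when $\delta(Q\setminus F)=w$; in the sphere case this includes $F=\emptyset$. Put
$$\mathcal I=\mathcal I(Q,w)=\{F\subseteq[d]:\delta(Q\setminus F)=w\},$$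
the set of interior faces.

*Example.* Let $Q=(1,2,1,2)$ and $w=s_1s_2$. The positions spelling $12$ are $\{1,2\}$, $\{1,4\}$, $\{3,4\}$, so the facets of $\Delta(Q,w)$ are $\{3,4\},\{2,3\},\{1,2\}$: a path $1-2-3-4$, which is a ball of dimension $1$. Its interior faces are the vertices $2,3$ and the three edges, which is the list (2). For $w=w_0$, the subwords $121$ and $212$ are obtained by deleting position $4$ or position $1$. So $\Delta(Q,w_0)$ consists of the two points $1,4$, a sphere $S^0$, and $\mathcal I=\{\emptyset,\{1\},\{4\}\}$.

**Interior dual block complex.** The dual block of an interior face $F$ is the union of the simplices of the barycentric subdivision given by chains of faces containing $F$. In the sphere case the dual block of $\emptyset$ is the ball bounded by the sphere, that is, the cone over the barycentric subdivision. The interior dual block complex is the union of the dual blocks of the interior faces, with these as closed cells. The dual block of $G$ is contained in that of $F$ if and only if $F\subseteq G$.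

*Example.* On the path $1-2-3-4$ the dual block of an edge is its midpoint. The dual block of the vertex $2$ is the segment from the midpoint of $12$ to that of $23$, and similarly for the vertex $3$. The complex is a path with three vertices and two edges: the letter L. For $w_0$ we get the cone over two points: the hyperbola arc.

**Regular CW complex.** Here a *finite regular CW complex* is a compact Hausdorff space partitioned into finitely many sets $e_\sigma$ ("open cells") such that each closure $\overline{e_\sigma}$ is homeomorphic to a closed ball, with $e_\sigma$ corresponding to the open ball, and such that $\overline{e_\sigma}\setminus e_\sigma$ is a union of open cells of smaller dimension. Its *face poset* $P$ has $\tau\le\sigma$ iff $e_\tau\subseteq\overline{e_\sigma}$. For a finite poset $P$, $|\Delta(P)|$ denotes the realization of the order complex, whose simplices are the chains of $P$.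

*Example.* A circle partitioned into a point and an open arc is not regular: the closure of the arc is the whole circle, which is not a closed ball. With two points and two open arcs it is regular.

**Conjecture (Davis–Hersh–Miller).** For each $w\le\delta(Q)$ and each $p\in U(w)$, the fiber $Y_p$ with the stratification $\{S_F\}$ is a regular CW complex whose open cells are the nonempty strata. Moreover it is homeomorphic to the interior dual block complex of $\Delta(Q,w)$ by a homeomorphism carrying each stratum $S_F$ onto the open dual block of the interior face $F$.

**Theorem A.** Let $w\le\delta(Q)$ and $p\in U(w)$. Then $S_F\ne\emptyset$ iff $F\in\mathcal I$. With open cells $S_F$ $(F\in\mathcal I)$, $Y_p$ is a finite regular CW complex. Moreover $\dim S_F=d-|F|-\ell(w)$, and $S_G\subseteq\overline{S_F}$ iff $F\subseteq G$. There is a homeomorphism from $Y_p$ to the interior dual block complex of $\Delta(Q,w)$ carrying each $S_F$ onto the open dual block of $F$.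

So the conjecture is true. Besides the facts above we use the following.

* Coxeter groups and roots: $s_iu>u$ iff $u^{-1}\alpha_i>0$; $s_i$ permutes the negative roots other than $-\alpha_i$; and the *lifting property*: if $v\le z$, $sz<z$ and $sv>v$, then $sv\le z$.
* Structure of $G$: the map $U\to G/B^-$ is an open embedding; for a closed set of negative (or positive) roots, the product map from its root subgroups, in any order, to the corresponding unipotent subgroup is a diffeomorphism; the Bruhat decomposition holds.
* M. Brown's collar theorem: the boundary of a topological manifold with boundary has a collar. Brown's generalized Schoenflies theorem: if $\Sigma_0\subset S^m$ is a bicollared $(m-1)$-sphere, the closures of both components of $S^m\setminus\Sigma_0$ are closed $m$-balls.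

## 3. Face posets and interior faces

The theorem asks for a homeomorphism with a complex defined from a poset. The next lemma says that nobody has to construct it: once $Y_p$ is known to be a regular CW complex, its face poset decides everything.

**Lemma 1.** Let $X$ be a finite regular CW complex with face poset $P$. There is a homeomorphism $X\to|\Delta(P)|$ carrying $\overline{e_\sigma}$ onto $|\Delta(P_{\le\sigma})|$ and $e_\sigma$ onto $|\Delta(P_{\le\sigma})|\setminus|\Delta(P_{<\sigma})|$ for every $\sigma$.

*Proof.* Let $P^k=\{\sigma:\dim e_\sigma\le k\}$ and $X^k=\bigcup_{\sigma\in P^k}e_\sigma$. As $\overline{e_\sigma}\setminus e_\sigma$ consists of cells of smaller dimension, $X^k=\bigcup_{\sigma\in P^k}\overline{e_\sigma}$, which is closed. We build homeomorphisms $h_k:X^k\to|\Delta(P^k)|$ with the required properties, starting from $X^{-1}=\emptyset$.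

Suppose $h_{k-1}$ is given, and let $\sigma$ be a $k$-cell with $\partial\sigma=\overline{e_\sigma}\setminus e_\sigma$. This set is closed, being the boundary sphere, and is a union of open cells; hence it is the union of the closed cells $\overline{e_\tau}$, $\tau<\sigma$. So $h_{k-1}$ maps it homeomorphically onto $\bigcup_{\tau<\sigma}|\Delta(P_{\le\tau})|=|\Delta(P_{<\sigma})|$; the last equality holds because every nonempty chain in $P_{<\sigma}$ has a maximum $\tau<\sigma$. Now $\overline{e_\sigma}$, a closed ball, is a cone over its boundary sphere $\partial\sigma$, and $|\Delta(P_{\le\sigma})|$ is the cone over $|\Delta(P_{<\sigma})|$ with apex $\sigma$. (For $k=0$ both are cones over $\emptyset$, that is, points.) Sending apex to apex and extending linearly along the cone lines gives a homeomorphism $\overline{e_\sigma}\to|\Delta(P_{\le\sigma})|$ that extends $h_{k-1}|_{\partial\sigma}$ and carries $e_\sigma$ onto the complement of $|\Delta(P_{<\sigma})|$.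

Two distinct closed $k$-cells meet only in their boundaries, since $\overline{e_{\sigma'}}$ contains no $k$-cell other than $e_{\sigma'}$; and $\overline{e_\sigma}\cap X^{k-1}=\partial\sigma$. So these maps and $h_{k-1}$ agree on overlaps and define $h_k$, which is continuous because the cover by closed sets is finite. It is bijective because the sets $|\Delta(P_{\le\sigma})|\setminus|\Delta(P_{<\sigma})|$ (the points whose supporting chain has maximum $\sigma$) partition $|\Delta(P)|$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. $\square$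

Next we identify the poset on the combinatorial side.

**Lemma 2.** (a) If $F\subseteq G\subseteq[d]$, then $\delta(Q\setminus G)\le\delta(Q\setminus F)$.

(b) Every face of $\Delta(Q,w)$ containing some $F\in\mathcal I$ is in $\mathcal I$. Let $P=\mathcal I$, ordered by reverse inclusion ($G\le F$ iff $F\subseteq G$). The interior dual block complex of $\Delta(Q,w)$ is $|\Delta(P)|$; the dual block of $F\in\mathcal I$ is $|\Delta(P_{\le F})|$, and the open dual block is $|\Delta(P_{\le F})|\setminus|\Delta(P_{<F})|$.

(c) If $w=\delta(Q)$, then $\mathcal I$ is the set of all faces of $\Delta(Q,w)$. In particular, $F'\subseteq F\in\mathcal I$ implies $F'\in\mathcal I$.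

*Proof.* (a) Let $s$ be a simple reflection. Then $s*v\ge v$. Also $v\le v'$ implies $s*v\le s*v'$. If $sv<v$, then $s*v=v\le v'\le s*v'$. If $sv>v$, put $z=s*v'$; then $sz<z$ and $v\le v'\le z$, so $s*v=sv\le z$ by the lifting property. Now delete one letter: the product of the letters from that place on does not increase, by the first remark, and multiplying by the earlier letters preserves this, by the second.

(b) Let $F\in\mathcal I$ and let $G\supseteq F$ be a face. Then $Q\setminus G$ contains a reduced word for $w$, so $w\le\delta(Q\setminus G)\le\delta(Q\setminus F)=w$ by (a). Hence $G\in\mathcal I$. The dual block of $F$ is given by chains of faces containing $F$; all of these lie in $\mathcal I$, so the block is $|\Delta(P_{\le F})|$. If $\emptyset\in\mathcal I$, the element $\emptyset$ of $P$ is a vertex of $\Delta(P)$, namely the cone point. The open dual block is the complement in the block of the dual blocks of the $G\supsetneq F$, and those have union $|\Delta(P_{<F})|$. The union of all blocks is $|\Delta(P)|$.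

(c) If $F$ is a face, then $w\le\delta(Q\setminus F)\le\delta(Q)=w$ as in (b). Conversely, $F\in\mathcal I$ is a face, because $Q\setminus F$ contains a reduced word for its Demazure product. A subset of a face is a face. $\square$

So three things remain: to find the strata, to find their closures, and to prove that the closures are balls. Setting $t_F=0$ deletes the letters in $F$:
$$\{t\in Y_p(Q):t_j=0\text{ for all }j\in F\}=Y_p(Q\setminus F), \tag{3}$$
and for $F\in\mathcal I$ the word $Q\setminus F$ satisfies $\delta(Q\setminus F)=w$. Every closed cell will therefore be a fiber of the *top case*, where $w$ equals the Demazure product of the word. The strata of $Y_p(Q\setminus F)$ are the $S_G$ with $G\supseteq F$. Indeed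
$$\mathcal I(Q\setminus F,w)=\{G\setminus F:F\subseteq G\in\mathcal I(Q,w)\}.$$

## 4. The map $f$ on the open orthant is a projection

The purpose of this section is to show that each nonempty stratum is a Euclidean space. We first need $U(w)$ to be an honest submanifold with the parameters $t_j$ as coordinates.

**Lemma 3.** $U(w)$ is an embedded submanifold of $U$, and for every reduced word $\mathbf j$ of $w$ the map $f_{\mathbf j}:\mathbb R_{>0}^{\ell(w)}\to U(w)$ is a diffeomorphism.

*Proof.* We place $U(w)$ as an open piece of a Bruhat cell of $G/B^-$. For $u\in W$ with representative $\dot u$ let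
$$N_u=U^-\cap\dot uU\dot u^{-1},\qquad \Phi_u=\{\beta<0:u^{-1}\beta>0\},\qquad C_u=B^-\dot uB^-/B^-\subset G/B^-;$$
$\Phi_u$ is the root set of $N_u$.

**Step 1: to give $C_u$ coordinates, we show that it is embedded and that $n\mapsto n\dot uB^-$ is a diffeomorphism $N_u\to C_u$.** We have $U^-=N_u\cdot(U^-\cap\dot uU^-\dot u^{-1})$, and the second factor is absorbed by $\dot uB^-$; so is $T$. Hence $C_u=N_u\dot uB^-/B^-$. Translating the open embedding $U\to G/B^-$ by $\dot u$ and writing $n=\dot ux\dot u^{-1}$ shows that $n\mapsto n\dot uB^-$ is an open embedding of $\dot uU\dot u^{-1}$ into $G/B^-$. Under it $C_u$ corresponds to the closed Lie subgroup $N_u$.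

**Step 2: to go up in length, we show that if $s_iu>u$, then $(a,z)\mapsto y_i(a)\dot s_iz$ is a diffeomorphism $\mathbb R\times C_u\to C_{s_iu}$.** We have $u^{-1}\alpha_i>0$, so $-\alpha_i\notin\Phi_u$, while $(s_iu)^{-1}(-\alpha_i)=u^{-1}\alpha_i>0$ gives $-\alpha_i\in\Phi_{s_iu}$. For a negative root $\beta\ne-\alpha_i$, $s_i\beta$ is again negative and different from $-\alpha_i$, and $\beta\in\Phi_{s_iu}$ iff $s_i\beta\in\Phi_u$. Therefore $\Phi_{s_iu}=\{-\alpha_i\}\sqcup s_i\Phi_u$. By the product map for root subgroups, $(a,n)\mapsto y_i(a)\,\dot s_in\dot s_i^{-1}$ is a diffeomorphism $\mathbb R\times N_u\to N_{s_iu}$. Since $y_i(a)\dot s_i\,n\dot uB^-=\big(y_i(a)\dot s_in\dot s_i^{-1}\big)\dot s_i\dot uB^-$, Step 1 finishes the claim.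

**Step 3: to bring in $x_i$, we show that if $s_iu>u$, then $(t,z)\mapsto x_i(t)z$ is a diffeomorphism from $\mathbb R^*\times C_u$ onto an open subset of $C_{s_iu}$.** For $t\ne0$,
$$\begin{pmatrix}1&t\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\1/t&1\end{pmatrix}\begin{pmatrix}0&1\\-1&0\end{pmatrix}\begin{pmatrix}1/t&0\\1&t\end{pmatrix}:$$
the product of the first two factors is $\begin{pmatrix}0&1\\-1&1/t\end{pmatrix}$, and multiplying by the third gives the left side. So $x_i(t)=y_i(1/t)\,\dot s_i\,b_i(t)$ with $b_i(t)\in B^-$ smooth in $t\in\mathbb R^*$. As $C_u$ is $B^-$-stable, $(t,z)\mapsto(1/t,b_i(t)z)$ is a diffeomorphism of $\mathbb R^*\times C_u$, with inverse $(a,z)\mapsto(1/a,b_i(1/a)^{-1}z)$. Compose it with the map of Step 2.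

**Step 4: we conclude.** By induction on $\ell(w)$, starting from the point $C_e$ and peeling off the first letter of $\mathbf j$, Step 3 shows that $t\mapsto f_{\mathbf j}(t)B^-$ is a diffeomorphism from $(\mathbb R^*)^{\ell(w)}$ onto an open subset of $C_w$. Restrict to the positive orthant. The image is an embedded submanifold of $G/B^-$ lying in the open image of $U$. Pulling back by the open embedding $U\to G/B^-$ gives the lemma. $\square$

**Lemma 4.** Let $\mu(a,q)=x_i(a)q$ on $\mathbb R_{>0}\times U(v)$.

(a) If $s_iv>v$, then $\mu$ is a diffeomorphism onto $U(s_iv)$.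

(b) If $s_iv<v$, identify $\mathbb R_{>0}\times U(s_iv)\cong U(v)$ by (a), $(c,q)\leftrightarrow x_i(c)q$. Then $\mu(a,(c,q))=(a+c,q)\in U(v)$.

*Proof.* (a) Take a reduced word of $s_iv$ starting with $i$; its tail is a reduced word of $v$. Apply Lemma 3 to both. (b) $x_i(a)x_i(c)=x_i(a+c)$. $\square$

**Proposition 5.** Let $w=\delta(Q)$, $m=d-\ell(w)$. There is a diffeomorphism $\mathbb R_{>0}^d\cong U(w)\times\mathbb R^m$ under which $f$ becomes the projection to $U(w)$. In particular $f:\mathbb R^d_{>0}\to U(w)$ is a surjective submersion with all fibers diffeomorphic to $\mathbb R^m$.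

*Proof.* Induction on $d$, adding a letter on the left; $d=0$ is trivial. Let $i=i_1$, $w'=\delta(Q')$, $m'=d-1-\ell(w')$, and $\mathbb R_{>0}^{d-1}\cong U(w')\times\mathbb R^{m'}$ as in the statement for $Q'$. Note that $f_Q(t)=x_i(t_1)f_{Q'}(t_2,\dots,t_d)$.

If $s_iw'>w'$, then $w=s_iw'$ and $m=m'$, and $\mathbb R_{>0}\times U(w')\times\mathbb R^m\cong U(w)\times\mathbb R^m$ by Lemma 4(a).

If $s_iw'<w'$, then $w=w'$ and $m'=m-1$. By Lemma 4(b), points of $\mathbb R_{>0}\times U(w)\times\mathbb R^{m-1}$ are tuples $(a,c,q,z)$ with $a,c>0$, $q\in U(s_iw)$, $z\in\mathbb R^{m-1}$, and $f=(a+c,q)$. The map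
$$(a,c,q,z)\mapsto\big((a+c,q),(\log(a/c),z)\big)$$
is the required diffeomorphism: from $s=a+c>0$ and $\lambda=\log(a/c)\in\mathbb R$ one recovers $a=se^\lambda/(1+e^\lambda)$, $c=s/(1+e^\lambda)$. $\square$

*Example.* For $Q=(1,2,1,2)$ the tail gives $x_2(t_2)x_1(t_3)x_2(t_4)=x_1(c)x_2(b')x_1(a')$ with
$$b'=t_2+t_4,\qquad c=\frac{t_3t_4}{t_2+t_4},\qquad a'=\frac{t_2t_3}{t_2+t_4}$$
(both sides equal $p(t_3,\,t_2+t_4,\,t_3t_4)$). So $f(t)=x_1(t_1+c)x_2(b')x_1(a')$, and along the fiber the free coordinate is $\log(t_1/c)$. Its two ends are $t_1\to0$ and $c\to0$, the latter being $t_4\to0$: the two endpoints of the hyperbola arc.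

**Corollary 6.** If $t\in\mathbb R^d_{\ge0}$, then $f(t)\in U(\delta(Q\setminus Z(t)))$, so $f(t)\in U(w)$ iff $Z(t)\in\mathcal I$. For $p\in U(w)$: $S_F\ne\emptyset$ iff $F\in\mathcal I$, and then $S_F\cong\mathbb R^{d-|F|-\ell(w)}$.

*Proof.* If $Z(t)=F$, then $f(t)=f_{Q\setminus F}(t_{[d]\setminus F})$ with all arguments positive, and Proposition 5 for $Q\setminus F$ puts $f(t)$ in $U(\delta(Q\setminus F))$. As the cells are disjoint, $f(t)\in U(w)$ iff $\delta(Q\setminus F)=w$. So $S_F\neq\emptyset$ forces $F\in\mathcal I$. Conversely, if $F\in\mathcal I$, then $S_F$ is the fiber over $p$ of $f_{Q\setminus F}:\mathbb R_{>0}^{[d]\setminus F}\to U(w)$, which is $\mathbb R^{d-|F|-\ell(w)}$. $\square$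

**Lemma 7.** $f:\mathbb R_{\ge0}^d\to U$ is proper. In particular $Y_p$ is compact.

*Proof.* Let $\chi_i:U\to\mathbb R$ be the homomorphism with $\chi_i(x_j(t))=\delta_{ij}t$ (Kronecker delta), a coordinate on $U/[U,U]\cong\mathbb R^r$. Then $\sum_{j:i_j=i}t_j=\chi_i(f(t))$. On $\mathbb R^d_{\ge0}$ this bounds every $t_j$ when $f(t)$ stays in a compact set, so preimages of compact sets are closed and bounded. $\square$

## 5. The fiber near a boundary point

We know the open strata and must understand how they fit together. The natural attempt is to apply the implicit function theorem to $f$ at a point $t^0\in S_F$ with $F\neq\emptyset$. Here is exactly how it fails. Take $Q=(1,2,1,2)$, $p=p(a,b,ab)\in U(s_1s_2)$ and $t^0=(a,0,0,b)$, the corner of the L. The derivative at $t^0$ of $f=(t_1+t_3,\ t_2+t_4,\ t_1t_2+t_1t_4+t_3t_4)$ has rows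
$$(1,0,1,0),\qquad(0,1,0,1),\qquad(b,a,b,a),$$
and the third is $b$ times the first plus $a$ times the second. So $f$ is not a submersion to $U$ at $t^0$. Nor can we regard $f$ as a map to the smaller manifold $U(s_1s_2)$: by (1), at points near $t^0$ the coordinates of $f$ satisfy $ab-c=t_2t_3$, which is nonzero off the two sides. And the conclusion of the implicit function theorem would be false, because the fiber has a branching of strata at $t^0$ in the $(t_2,t_3)$-plane: it is $\{t_2t_3=0\}$ there.

The way around uses the little that is true. The map $f$ *is* a submersion to $U(w)$ in the directions that keep $t_F=0$. So retract a neighborhood of $p$ onto $U(w)$ by some smooth $r$, and apply the implicit function theorem to $g=r\circ f$, which does have values in $U(w)$. This produces too many points, since $g(t)=p$ is weaker than $f(t)=p$. But for $t\ge0$ Corollary 6 tells us from $Z(t)$ alone whether $f(t)\in U(w)$, and when it is, $r$ does nothing. In the example take $r:p(a',b',c')\mapsto p(a',b',a'b')$. Then $g=p$ means $t_1=a-t_3$, $t_4=b-t_2$, a full two-dimensional sheet; keeping only those $(t_2,t_3)\ge0$ whose zero set lies in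 $\mathcal I$, namely $\{2\},\{3\},\{2,3\}$ but not $\emptyset$, leaves the corner of the L.

**Proposition 8.** Let $p\in U(w)$, $t^0\in S_F\subseteq Y_p$, $k=d-|F|-\ell(w)$. There is a decomposition $[d]\setminus F=J\sqcup K$ with $|J|=\ell(w)$, $|K|=k$, such that the projection $t\mapsto(t_K,t_F)$ maps an open neighborhood of $t^0$ in $Y_p$ homeomorphically onto an open neighborhood of $(t^0_K,0)$ in
$$\mathbb R^K\times\{u\in\mathbb R^F_{\ge0}:Z(u)\in\mathcal I\}. \tag{4}$$
On this neighborhood $Z(t)=Z(t_F)$, and the inverse is the restriction of a smooth map $(t_K,t_F)\mapsto(t_J,t_K,t_F)$.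

*Proof.* **Step 1: we set up a map to $U(w)$ defined near $t^0$.** Since $U(w)$ is embedded (Lemma 3), a slice chart at $p$ gives an open $V\ni p$ in $U$ and a smooth retraction $r:V\to V\cap U(w)$. Let $O$ be an open neighborhood of $t^0$ in $\mathbb R^d$ with $f(O)\subseteq V$ and $t_j>0$ on $O$ for $j\notin F$. Put $g=r\circ f:O\to U(w)$.

**Step 2: to choose the coordinates $J$ to solve for, we check that $g$ is a submersion in the directions outside $F$.** On $O\cap\{t_F=0\}$ we have $f=f_{Q\setminus F}$ evaluated at positive arguments, so $f$ has values in $U(\delta(Q\setminus F))=U(w)$ and $g=f$. By Proposition 5 for $Q\setminus F$ this restriction is a submersion to $U(w)$. So the vectors $\partial_jg(t^0)$, $j\notin F$, span $T_pU(w)$, and there is $J\subseteq[d]\setminus F$ with $|J|=\ell(w)$ such that $(\partial_jg(t^0))_{j\in J}$ is a basis. Let $K=[d]\setminus(F\cup J)$. By the implicit function theorem there are open sets $A\subseteq\mathbb R^{K\cup F}$, $A'\subseteq\mathbb R^J$ with $t^0\in A\times A'\subseteq O$ and a smooth $h:A\to A'$ such that $\{g=p\}\cap(A\times A')$ is the graph of $h$.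

**Step 3: we cut the fiber out of the graph.** Let $N=Y_p\cap(A\times A')$, an open neighborhood of $t^0$ in $Y_p$. If $t\in N$, then $g(t)=r(p)=p$, so $t$ lies on the graph. Also $t_F\ge0$, and $Z(t)=Z(t_F)$ because $t_j>0$ for $j\notin F$; and $Z(t)\in\mathcal I$ by Corollary 6.

Conversely, let $(t_K,u)\in A$ with $u\in\mathbb R^F_{\ge0}$ and $Z(u)\in\mathcal I$, and put $t=(h(t_K,u),t_K,u)\in O$. Then $t\ge0$ and $Z(t)=Z(u)\in\mathcal I$, so $f(t)\in U(w)\cap V$ by Corollary 6. There $r$ is the identity, hence $f(t)=r(f(t))=g(t)=p$, that is, $t\in N$.

So the projection maps $N$ bijectively onto the intersection of $A$ with (4). It is continuous, and its inverse is given by the smooth map $h$. $\square$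

In the top case the condition in (4) disappears.

**Corollary 9.** Let $w=\delta(Q)$, $p\in U(w)$, $m=d-\ell(w)$. Then $X=Y_p$ is a compact smooth $m$-manifold with corners. As a topological manifold with boundary it has interior $S_\emptyset\cong\mathbb R^m$ and $\partial X=\bigcup_{\emptyset\neq F\in\mathcal I}S_F$. In particular $S_\emptyset$ is dense in $X$.

*Proof.* By Lemma 2(c) all subsets of $F\in\mathcal I$ lie in $\mathcal I$. Thus the local model (4) at a point of $S_F$ is $\mathbb R^{m-|F|}\times\mathbb R^F_{\ge0}$, with $S_\emptyset$ corresponding to $u>0$. The chart changes are restrictions of smooth maps, since the charts are coordinate projections with smooth inverses. So $X$ is a smooth manifold with corners, and it is compact by Lemma 7.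

For $q\ge1$, $\mathbb R^q_{\ge0}$ is homeomorphic to $\mathbb R^{q-1}\times\mathbb R_{\ge0}$, with boundary corresponding to $\{u:\text{some }u_j=0\}$: for $q=2$ double the polar angle, and for larger $q$ apply this to two coordinates at a time. So points of $S_F$ with $F\ne\emptyset$ are boundary points, and points of $S_\emptyset$ are interior points. Finally $S_\emptyset\cong\mathbb R^m$ is Corollary 6, and density holds because $\{u>0\}$ is dense in $\mathbb R^F_{\ge0}$. $\square$

## 6. A compact manifold with Euclidean interior and spherical boundary

In the top case $X$ is compact with a dense open cell $S_\emptyset\cong\mathbb R^m$. By itself, being the compact closure of an open cell does not make a space a closed ball; recall the circle, the closure of an open arc. What we also have is the manifold boundary. If the boundary is a sphere, the following lemma finishes.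

**Lemma 10.** Let $X$ be a compact topological $m$-manifold with boundary, $m\ge1$, with interior homeomorphic to $\mathbb R^m$ and $\partial X\cong S^{m-1}$. Then $X$ is homeomorphic to the closed ball $B^m$ (necessarily carrying $\partial X$ to $S^{m-1}$).

*Proof.* **Step 1: we close $X$ up to a sphere.** Let $\Sigma=X\cup_{\partial X}B$, where $B$ is a closed $m$-ball glued along its boundary sphere. The aim is $\Sigma\cong S^m$. By the collar theorem, after shrinking and rescaling, there is an embedding $\partial X\times[0,1]\hookrightarrow X$ that is the inclusion on $\partial X\times\{0\}$ and maps $\partial X\times[0,1)$ onto an open set. Then $B\cup(\text{collar})$ is homeomorphic to the ball of radius $2$, with $B$ corresponding to the ball of radius $1$. On the ball of radius $2$ consider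
$$x\mapsto 0\ \ (|x|\le1),\qquad x\mapsto\frac{2(|x|-1)}{|x|}\,x\ \ (1\le|x|\le2).$$
It maps the ball onto itself, collapses the unit ball to the origin, is injective elsewhere, and fixes the sphere $|x|=2$ pointwise. Extended by the identity on the rest of $X$, it is a continuous surjection $\Sigma\to\Sigma$ whose only nontrivial point preimage is $B$. As $\Sigma$ is compact Hausdorff, $\Sigma/B\cong\Sigma$.

On the other hand $\Sigma/B=X/\partial X$ is the one-point compactification of $X\setminus\partial X\cong\mathbb R^m$, so it is $S^m$. Hence $\Sigma\cong S^m$.

**Step 2: we recognize $X$ inside the sphere.** The sphere $\partial X\subset\Sigma$ is bicollared, with one collar in $X$ and one in $B$. The components of its complement are $X\setminus\partial X$ and the interior of $B$, both connected. For $m\ge2$, the generalized Schoenflies theorem says that the closure $X$ of $X\setminus\partial X$ is a closed $m$-ball. For $m=1$, $X$ is a circle minus the interior of an embedded arc, that is, an arc. Boundary goes to boundary by invariance of domain. $\square$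

## 7. The top case: the fiber is a ball

**Proposition 11.** If $w=\delta(Q)$ and $p\in U(w)$, then $X=Y_p(Q)$ is a closed ball of dimension $m=d-\ell(w)$ with interior $S_\emptyset$.

*Proof.* Induction on $m$, for all words at once. If $F\in\mathcal I$, then $Q\setminus F$ contains a reduced word for $w$, so $d-|F|\ge\ell(w)$ and $|F|\le m$. If $m=0$, then $\mathcal I=\{\emptyset\}$ and $X=S_\emptyset\cong\mathbb R^0$ is a point. Let $m\ge1$.

**Step 1: to put a regular CW structure on $\partial X$, we use induction on its strata.** For $\emptyset\ne F\in\mathcal I$ let $X_F=\{t\in X:t_j=0\ \forall j\in F\}$. By (3) this is $Y_p(Q\setminus F)$, with $\delta(Q\setminus F)=w$, and its open stratum (no further zeros) is $S_F$. By Corollary 9 for $Q\setminus F$, $S_F$ is dense in the closed set $X_F$, so $\overline{S_F}=X_F$. By induction $X_F$ is a closed ball of dimension $m-|F|$ with interior $S_F$. Moreover $X_F\setminus S_F=\bigcup_{G\in\mathcal I,\,G\supsetneq F}S_G$ is a union of strata of smaller dimension. Since $\partial X=\bigcup_{F\ne\emptyset}S_F$ by Corollary 9, $\partial X$ is a finite regular CW complex, and $S_G\subseteq\overline{S_F}$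 iff $F\subseteq G$.

**Step 2: to see that $\partial X$ is a sphere, we read off its face poset.** By Lemma 2(c) the poset is the opposite of the poset of nonempty faces of $\Delta(Q,w)$. A poset and its opposite have the same chains. So by Lemma 1, $\partial X$ is homeomorphic to the order complex of the poset of nonempty faces, which is the barycentric subdivision of $\Delta(Q,w)$. By Knutson–Miller this is a sphere of dimension $d-\ell(w)-1=m-1$.

**Step 3: we fill the sphere.** By Corollary 9, $X$ is a compact $m$-manifold with boundary whose interior $S_\emptyset$ is homeomorphic to $\mathbb R^m$, and $\partial X\cong S^{m-1}$ by Step 2. Lemma 10 says that $X$ is a closed ball with interior $S_\emptyset$. $\square$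

*Example.* For $Q=(1,1,1)$ and $w=s_1$, the fiber over $x_1(a)$, $a>0$, is the triangle $t_1+t_2+t_3=a$. The faces of $\Delta(Q,w)$ are all proper subsets of $\{1,2,3\}$, the boundary of a triangle: vertices of $\Delta$ correspond to sides of the fiber, edges of $\Delta$ to corners of the fiber, and $\emptyset$ to the open triangle.

## 8. The homeomorphism with the interior dual block complex

*Proof of Theorem A.* Let $w\le\delta(Q)$ and $p\in U(w)$.

**Step 1: the partition.** By Corollary 6, $Y_p$ is partitioned into the finitely many nonempty strata $S_F$, $F\in\mathcal I$, and $\dim S_F=d-|F|-\ell(w)$. By Lemma 7, $Y_p$ is compact, and it is Hausdorff as a subset of $\mathbb R^d$.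

**Step 2: to identify the closed strata, we delete letters.** For $F\in\mathcal I$ put $Y_{p,F}=\{t\in Y_p:t_F=0\}$. By (3) this closed set is $Y_p(Q\setminus F)$, and $\delta(Q\setminus F)=w$, so it is a fiber of the top case even if $Y_p$ is not. By Corollary 9 for $Q\setminus F$, $S_F$ is dense in it; hence $\overline{S_F}=Y_{p,F}$. By Proposition 11 for $Q\setminus F$, $\overline{S_F}$ is a closed ball of dimension $d-|F|-\ell(w)$ with interior $S_F$. Its boundary is $\bigcup_{G\in\mathcal I,\,G\supsetneq F}S_G$, a union of strata of smaller dimension. So $Y_p$ is a finite regular CW complex with open cells $S_F$, and $S_G\subseteq\overline{S_F}$ iff $F\subseteq G$.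

**Step 3: we compare face posets.** The face poset of $Y_p$ is $P=\mathcal I$ ordered by reverse inclusion. Lemma 1 gives a homeomorphism $Y_p\to|\Delta(P)|$ carrying $\overline{S_F}$ onto $|\Delta(P_{\le F})|$ and $S_F$ onto $|\Delta(P_{\le F})|\setminus|\Delta(P_{<F})|$. By Lemma 2(b), $|\Delta(P)|$ is the interior dual block complex of $\Delta(Q,w)$, and these sets are the dual block and the open dual block of $F$. This proves Theorem A, and with it the conjecture. $\blacksquare$

## 9. Triviality over cells, contractibility, and a fiber that is not pure

The following statements are not needed for the conjecture, but they come from the same tools.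

**Theorem B.** Let $w\le\delta(Q)$, $E=f^{-1}(U(w))\cap\mathbb R_{\ge0}^d$ and $E_F=\{t\in E:Z(t)=F\}$. Let $\mathcal D$ be the interior dual block complex of $\Delta(Q,w)$.

1. *(Local form.)* Near a point of $S_F$, each fiber over $U(w)$ is homeomorphic, compatibly with strata, to $\mathbb R^{d-|F|-\ell(w)}\times\{u\in\mathbb R^F_{\ge0}:Z(u)\in\mathcal I\}$. If $w=\delta(Q)$, each fiber is a compact smooth manifold with corners, homeomorphic to a ball of dimension $d-\ell(w)$. Its open faces (connected components of the sets of points of fixed depth) are exactly the strata $S_F$.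
2. *(Stratified triviality over each cell.)* There is a homeomorphism $E\cong U(w)\times\mathcal D$ over $U(w)$ carrying $E_F$ onto $U(w)\times(\text{open dual block of }F)$ for all $F\in\mathcal I$.
3. *(Contractibility.)* Every fiber of $f:\mathbb R_{\ge0}^d\to f(\mathbb R^d_{\ge0})$ is contractible.
4. A fiber over $U(w)$ has dimension $d-\ell(w)-\min_{F\in\mathcal I}|F|$. This equals $d-\ell(w)$ iff $w=\delta(Q)$. The fiber is a point iff exactly one set of positions of $Q$ spells a reduced word for $w$. For $w<\delta(Q)$ a fiber need not be a ball, a manifold, or pure.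

*Proof of (1).* This is Proposition 8, Corollary 9 and Proposition 11, except for the open faces. The depth of a point in the model $\mathbb R^{m-|F|}\times\mathbb R^F_{\ge0}$ is the number of vanishing coordinates of $u$, so the points of depth $q$ are those in the $S_F$ with $|F|=q$. Near a point of $S_F$ every $t$ has $Z(t)\subseteq F$, so depth $q=|F|$ forces $Z(t)=F$: thus $S_F$ is open in the depth-$q$ locus. It is connected, being homeomorphic to a Euclidean space. A partition into connected open sets is the partition into components.

*Proof of (2).* The plan is to move from one fiber to another by flows that respect the zero sets.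

**Step 1: we lift vector fields from $U(w)$.** Let $\eta$ be a smooth vector field on $U(w)$, let $t^0\in E$ with $Z(t^0)=F$, and put $p=f(t^0)$. Take $V,r,O,g$ and $J\subseteq[d]\setminus F$ as in the proof of Proposition 8. After shrinking $O$, $(\partial_jg(t))_{j\in J}$ is a basis of $T_{g(t)}U(w)$ for all $t\in O$. So there are unique smooth functions $b_j$ on $O$ with $\sum_{j\in J}b_j\,\partial_jg=\eta\circ g$. Let $\xi_O=\sum_{j\in J}b_j\,\partial_j$.

If $t\in E\cap O$ and $j\in J$, then $t_j>0$, and a small change of $t_j$ leaves $Z(t)$ unchanged; so the point stays in $E\cap O$ by Corollary 6, and there $g=f$. Hence $\partial_jg(t)=\partial_jf(t)$, and $df(\xi_O)(t)=\eta(f(t))$ for $t\in E\cap O$. Moreover, a component $(\xi_O)_j$ that is not identically zero has $j\in J$, hence $t_j>0$ on $O$.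

Let $\Omega$ be the union of such sets $O$, one for each $t^0\in E$. Gluing the $\xi_O$ by a partition of unity gives a smooth vector field $\xi$ on the open set $\Omega\supseteq E$ in $\mathbb R^d$. It satisfies $df(\xi)=\eta\circ f$ on $E$, and $\xi_j(t)=0$ whenever $t\in\Omega$ and $t_j=0$.

**Step 2: we check that completeness lifts.** Suppose $\eta$ is complete. Let $\gamma$ be a maximal integral curve of $\xi$ in $\Omega$ with $\gamma(0)\in E_F$. Since $\xi$ is tangent to $\{t_j=0\}$, uniqueness of integral curves shows that a curve meeting $\{t_j=0\}\cap\Omega$ stays in it. So along $\gamma$ the coordinates in $F$ stay $0$, and the others never reach $0$ and stay positive. Thus $Z(\gamma(s))=F$, so $\gamma(s)\in E_F$ for all $s$ by Corollary 6, and $f\circ\gamma$ is an integral curve of $\eta$.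

If $\gamma$ were defined only up to a finite time $s_1>0$, then $f(\gamma(s))$, $0\le s<s_1$, would lie in a compact subset of $U(w)$, because $\eta$ is complete. By Lemma 7, $\gamma(s)$ would lie in a compact subset of $E\subseteq\Omega$, contradicting maximality. Negative times are the same. So $\xi$ has a globally defined continuous flow on $E$ that preserves every $E_F$ and covers the flow of $\eta$.

**Step 3: we trivialize.** By Lemma 3 choose a diffeomorphism $\sigma:U(w)\to\mathbb R^\ell$, $\ell=\ell(w)$ (logarithms of the parameters of a reduced word). The fields $\eta_k=\partial/\partial\sigma_k$ are complete, their flows being translations. Let $\Phi_k^s$ be lifted flows on $E$ and $p_0=\sigma^{-1}(0)$. The map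
$$\mathbb R^\ell\times Y_{p_0}\to E,\qquad (s,y)\mapsto\Phi_1^{s_1}\cdots\Phi_\ell^{s_\ell}(y)$$
is continuous, lies over $U(w)\cong\mathbb R^\ell$, and preserves strata. Its inverse is $e\mapsto\big(s,\Phi_\ell^{-s_\ell}\cdots\Phi_1^{-s_1}(e)\big)$ with $s=\sigma(f(e))$, which is continuous. Combine with Theorem A for $p_0$.

*Proof of (3).* Let the fiber lie over $U(w)$. If $w=\delta(Q)$, it is a closed ball by Proposition 11. If $w<\delta(Q)$, then $\Delta=\Delta(Q,w)$ is a ball, $\emptyset\notin\mathcal I$, and by Theorem A the fiber is homeomorphic to the order complex of $\mathcal I$. This is the full subcomplex of the barycentric subdivision of $\Delta$ spanned by the vertices not in $\partial\Delta$. The subdivision of $\partial\Delta$ is also a full subcomplex: if all members of a chain lie in $\partial\Delta$, so does the largest, and the simplex lies in $|\partial\Delta|$. So every simplex is the join of its part in $\partial\Delta$ and its part in the order complex of $\mathcal I$. A point of $|\Delta|\setminus|\partial\Delta|$ has positive weight on the second part. Letting the weights on the first part go linearly to $0$ and rescaling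 those on the second, we get a deformation retraction of $|\Delta|\setminus|\partial\Delta|$ onto the order complex of $\mathcal I$. As $|\Delta|\setminus|\partial\Delta|$ is an open ball, it is contractible, and so is the fiber.

*Proof of (4).* The dimension formula is Theorem A. The minimum is $0$ iff $\emptyset\in\mathcal I$ iff $w=\delta(Q)$. The $0$-cells are the $S_F$ with $|[d]\setminus F|=\ell(w)$ and $\delta(Q\setminus F)=w$. For a word with $\ell(w)$ letters this means that the length goes up at every letter, so the word is a reduced word for $w$; thus $0$-cells correspond to the sets of positions spelling a reduced word for $w$.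

In a finite regular CW complex every closed cell of dimension $n\ge1$ contains at least two vertices. For $n=1$ its boundary $S^0$ consists of two vertices. For $n\ge2$ its boundary $S^{n-1}$ is an infinite set that is a finite union of open cells, so one of these has dimension between $1$ and $n-1$, and induction applies to its closure. So if there is exactly one vertex, there are no cells of dimension $\ge1$ and the fiber is a point. Conversely, if the fiber is a point, it has one cell, which is a vertex.

For the last claim, in $SL_3$ let $Q=(1,2,1,1,2)$ and $p=x_1(a)x_2(b)=p(a,b,ab)$ with $a,b>0$, so $w=s_1s_2<\delta(Q)=w_0$. The entries of the product give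
$$t_1+t_3+t_4=a,\qquad t_2+t_5=b,\qquad t_1t_2+at_5=ab,$$
where the $(1,3)$ entry is $t_1t_2+(t_1+t_3+t_4)t_5$. Eliminating $t_5=b-t_2$ gives $t_2(t_1-a)=0$. So the fiber is the triangle
$$\{t_2=0,\ t_5=b,\ t_1+t_3+t_4=a\}$$
together with the segment
$$\{t_1=a,\ t_3=t_4=0,\ t_2+t_5=b\}$$
(all coordinates $\ge0$), meeting in the single vertex $(a,0,0,0,b)$. It is neither pure nor a manifold, and in particular not a ball. The open triangle is $S_{\{2\}}$, where the remaining word is $1112$, and the open segment is $S_{\{3,4\}}$, where the remaining word is $122$: both merge to $12$, as Theorem A says they must. $\blacksquare$
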